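
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{There are no large J\'onsson modules over commutative rings}


\begin{abstract}
An infinite module $M$ over a ring $R$ is J\'onsson if all its proper
submodules have cardinality less than $|M|$, and it is large if in addition
$|M|>|R|$. We prove in ZFC that no ring has a large J\'onsson module $M$ with
$\operatorname{cf}(|M|)\le|R|$. Together with an elementary argument for the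
remaining cofinalities, this shows that a commutative ring has no large
J\'onsson modules at all. Over noncommutative rings large J\'onsson modules
exist, and their cardinality is always exactly $|R|^+$. The main tool is a
covering of $M$ by few proper submodules, obtained from the injectivity of a
product with restricted supports.
\end{abstract}

\section{The question and the answer}

Rings have an identity and need not be commutative unless this is said;
modules are unitary left modules. We work in ZFC. An infinite $R$-module $M$ is
\emph{J\'onsson over $R$} if every proper submodule of $M$ has cardinality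
strictly smaller than $|M|$. Equivalently, every subset of $M$ of cardinality
$|M|$ generates $M$. A J\'onsson module $M$ over $R$ is \emph{large} if
$|M|>|R|$.

Two examples show what the definition allows. An infinite field is J\'onsson
over itself, since its only proper submodule is $0$. The Pr\"ufer group
$\mathbb Z(p^\infty)$ is J\'onsson over $\mathbb Z$, since its proper
subgroups are finite. Neither is large. Vector spaces give no large examples:
if $V$ is an infinite vector space over a field $F$ with $|V|>|F|$,
then deleting one vector from a basis gives a basis of a proper subspace of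
cardinality $|V|$. In general, if $|M|>|R|$ and $R$ is infinite, then a subset
$X\subseteq M$ with $|R|\le|X|<|M|$ generates a submodule of cardinality
$|X|$. So $M$ has submodules of every cardinality from $|R|$ up to $|M|$. In a
large J\'onsson module, however, $M$ itself is the only submodule of cardinality
$|M|$.

It is known that, over a commutative ring, no large J\'onsson module has
cardinality a regular cardinal or a singular strong limit cardinal. Under the
Generalized Continuum Hypothesis every infinite cardinal is of one of these two
kinds, so GCH implies that commutative rings have no large J\'onsson modules.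
This leaves open what happens in ZFC alone, and the appearance of strong limit
cardinals might suggest that cardinal arithmetic matters. The following question
is posed in \cite{source}, for commutative rings; $\operatorname{cf}(\kappa)$
denotes the cofinality of a cardinal $\kappa$.

\begin{quote}
\emph{Is ZFC sufficient to prove that there does not exist a large J\'onsson
module $M$ over $R$ such that $\operatorname{cf}(|M|)\le|R|$?}
\end{quote}

The answer is yes, and cardinal arithmetic plays no role. For an infinite
cardinal $\gamma$, call a module \emph{$\le\gamma$-generated} if it is generated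
by a set of at most $\gamma$ elements. The answer rests on the following
theorem.

\begin{theorem}\label{thm:cof}
Let $\gamma$ be an infinite cardinal and let $R$ be a ring all of whose left
ideals are $\le\gamma$-generated. If $M$ is a J\'onsson $R$-module that is not
$\le\gamma$-generated, then $\operatorname{cf}(|M|)=\gamma^+$.
\end{theorem}

\begin{corollary}\label{cor:answer}
No ring $R$, commutative or not, has a large J\'onsson module $M$ with
$\operatorname{cf}(|M|)\le|R|$.
\end{corollary}

For commutative rings the case $\operatorname{cf}(|M|)>|R|$, which the question
leaves aside, can be excluded by an elementary argument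
(Proposition~\ref{prop:easy}). Together the two cases give the full result.

\begin{theorem}\label{thm:comm}
If $R$ is commutative, there is no large J\'onsson module over $R$: every
J\'onsson $R$-module $M$ satisfies $|M|\le|R|$.
\end{theorem}

The bound is attained at every infinite cardinal, by an infinite field of that
cardinality as a module over itself. For noncommutative rings
Theorem~\ref{thm:comm} fails, but only in one cardinality.

\begin{theorem}\label{thm:noncomm}
If $M$ is a large J\'onsson module over a ring $R$, then $R$ is infinite and
$|M|=|R|^+$. Conversely, for every infinite cardinal $\gamma$ there are a ring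
$R$ with $|R|=\gamma$ and a large J\'onsson left $R$-module of cardinality
$\gamma^+$.
\end{theorem}

The proofs do not use the known results quoted above. We shall repeatedly use
three facts about infinite cardinals. The product of two cardinals smaller
than an infinite cardinal $\kappa$ is smaller than $\kappa$. A set of fewer than
$\operatorname{cf}(\kappa)$ cardinals, each smaller than $\kappa$, has supremum
smaller than $\kappa$. For infinite $\gamma$ the successor cardinal $\gamma^+$ is
regular, so a set of cardinality $\gamma^+$ is not a union of at most $\gamma$
sets of cardinality at most $\gamma$.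

\section{Commutative rings: cofinality larger than the ring}

We begin with two properties of J\'onsson modules over arbitrary rings.

\begin{lemma}\label{lem:basic}
Let $M$ be a J\'onsson $R$-module.
\begin{enumerate}
\item[(a)] If $N\subsetneq M$ is a proper submodule, then $M/N$ is J\'onsson and
$|M/N|=|M|$.
\item[(b)] $M$ is not the direct sum of two proper submodules.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $|M|=|N|\cdot|M/N|$ and $|N|<|M|$, so $|M/N|=|M|$. A proper submodule
of $M/N$ has the form $N'/N$ with $N\subseteq N'\subsetneq M$, and
$|N'/N|\le|N'|<|M|=|M/N|$.

(b) If $M=S\oplus N$ with $S$ and $N$ proper, then $|M|=|S|\cdot|N|$ is a product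
of two cardinals smaller than the infinite cardinal $|M|$, which is impossible.
\end{proof}

By (b), a J\'onsson vector space is one-dimensional. The next proof
reduces the commutative case to vector spaces: each ring element acts on $M$
either as zero or surjectively, and after dividing out what is killed by some
surjective ring element, the surjective ones become invertible. The cofinality
enters in showing that what is divided out is small.

\begin{proposition}\label{prop:easy}
A commutative ring $R$ has no large J\'onsson module $M$ with
$\operatorname{cf}(|M|)>|R|$.
\end{proposition}

\begin{proof}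
Suppose $M$ is such a module and put $\kappa=|M|$. For $r\in R$ let
$M[r]=\{m\in M: rm=0\}$. Since $R$ is commutative, $M[r]$ and $rM$ are submodules
of $M$, and $rM\cong M/M[r]$. If $M[r]\ne M$, then $|rM|=\kappa$ by
Lemma~\ref{lem:basic}(a), so $rM=M$. Thus for each $r\in R$ either $rM=0$ or
$rM=M$.

Let $Q=\{r\in R: rM=0\}$. This ideal is proper, because $1\notin Q$, and it is
prime: if $r,s\notin Q$, then $rsM=rM=M\ne0$. Put
\[
T=\bigcup_{r\in R\setminus Q}M[r].
\]
If $r,s\notin Q$, then $rs\notin Q$ and $M[r]+M[s]\subseteq M[rs]$; hence $T$ is a
submodule of $M$. For $r\notin Q$ the submodule $M[r]$ is proper, so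
$|M[r]|<\kappa$. Since $|R|<\operatorname{cf}(\kappa)$, there is a cardinal
$\lambda<\kappa$ with $|M[r]|\le\lambda$ for all $r\notin Q$, and so
$|T|\le|R|\cdot\lambda<\kappa$. In particular $T\ne M$, and $M/T$ is J\'onsson of
cardinality $\kappa$ by Lemma~\ref{lem:basic}(a).

Since $Q$ annihilates $M$, the quotient $M/T$ is a module over the domain
$D=R/Q$. It is divisible, because $rM=M$
for $r\notin Q$. It is torsion-free: if $r\notin Q$ and $rm\in T$, say
$rm\in M[s]$ with $s\notin Q$, then $m\in M[rs]\subseteq T$. So every nonzero
element of $D$ acts bijectively on $M/T$, and $M/T$ is a vector space over the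
fraction field $F$ of $D$. Its $F$-subspaces are $R$-submodules, so
Lemma~\ref{lem:basic}(b) forces $\dim_F(M/T)=1$. Hence
$\kappa=|M/T|=|F|\le|R|^2<\kappa$, a contradiction.
\end{proof}

If $\operatorname{cf}(\kappa)\le|R|$, the bound on $|T|$ is lost. Each $M[r]$ with
$r\notin Q$ is still small, but the sizes might be cofinal in $\kappa$, and $T$
might be all of $M$. A different source of submodules is needed.

\section{The idea: an abelian group of cardinality $\aleph_\omega$}
\label{sec:toy}

If $\operatorname{cf}(\kappa)\le|R|<\kappa$, then $\kappa$ is singular; the
smallest possible case is $\kappa=\aleph_\omega$ with $R$ countable. So let $M$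
be an abelian group of cardinality $\aleph_\omega$. We show that $M$ is not
J\'onsson over $\mathbb Z$. (For abelian groups the structure theory of divisible
groups would also do. The argument below is chosen because, besides the
countability of $\mathbb Z$, it uses only one property of $\mathbb Z$, and this
property has an analogue for every ring.)

\medskip\noindent
\textbf{What we look for.} It is enough to find proper subgroups $K_\xi$
($\xi<\omega_1$) of $M$ such that
\begin{equation}\label{eq:toy}
\text{each } y\in M \text{ lies outside at most countably many of the } K_\xi .
\end{equation}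
Suppose $M$ is J\'onsson and we have such $K_\xi$. Each $K_\xi$ has cardinality at
most $\aleph_n$ for some $n<\omega$ depending on $\xi$. There are $\aleph_1$
indices $\xi$ and only countably many $n$, so one $n$ serves for all $\xi$ in an
uncountable set $S\subseteq\omega_1$. By \eqref{eq:toy} every $y\in M$ lies in
$K_\xi$ for some $\xi\in S$. Hence $M=\bigcup_{\xi\in S}K_\xi$ and
$|M|\le\aleph_1\cdot\aleph_n<\aleph_\omega$, a contradiction. The uncountable
index set is essential here: a covering by countably many subgroups, the $n$-th
of size $\aleph_n$, would contradict nothing.

\medskip\noindent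
\textbf{A chain that is too short.} Choose recursively elements $m_\xi\in M$
($\xi<\omega_1$) with $m_\xi$ outside the subgroup $M_\xi$ generated by
$\{m_\eta:\eta<\xi\}$. This is possible because $M_\xi$ is countable. The $M_\xi$
form a strictly increasing chain. In its union
$M'=\bigcup_{\xi<\omega_1}M_\xi$ the subgroups $M_\xi$ have exactly the property
wanted: they are proper, and an element of $M_\eta$ lies in $M_\xi$ for all
$\xi\ge\eta$. But $M'$ has only $\aleph_1$ elements. We must enlarge the $M_\xi$
to proper subgroups of $M$ without losing \eqref{eq:toy}.

\medskip\noindent
\textbf{Spreading the chain over $M$.} The $M_\xi$ are the kernels of the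
coordinates of the map $M'\to\prod_\xi M'/M_\xi$, $m\mapsto(m+M_\xi)_\xi$. Embed
each $M'/M_\xi$ in a divisible group $E_\xi$. A homomorphism into a divisible
group extends from a subgroup to the whole group. We could extend each coordinate
separately, but an element $y\in M\setminus M'$ might then have all its
coordinates nonzero, and $y$ would lie in no kernel. Condition \eqref{eq:toy}
concerns all coordinates of $y$ at once, so we build it into the target. Let
\[
P=\Big\{e\in\prod_{\xi<\omega_1}E_\xi:\ e_\xi\neq0\text{ for at most countably
many }\xi\Big\}.
\]
The image of $M'$ lies in $P$. And $P$ is divisible: to divide $e\in P$ by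
$n\ge1$, divide each coordinate $e_\xi$ by $n$ in $E_\xi$, taking $0$ wherever
$e_\xi=0$. Hence the map extends to a homomorphism $g:M\to P$. Let $K_\xi$ be the
kernel of its $\xi$-th coordinate. Since $K_\xi\cap M'=M_\xi\ne M'$, the subgroup
$K_\xi$ is proper. An element $y$ lies outside $K_\xi$ exactly when
$g(y)_\xi\ne0$, which happens for at most countably many $\xi$. This is
\eqref{eq:toy}.

\medskip
Apart from countability, the one property of $\mathbb Z$ that was used is that $P$
is injective. The size of $P$ is irrelevant, and for this reason no cardinal
arithmetic enters. For a general ring, a homomorphism from a left ideal to $P$ is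
determined by its values on generators of the ideal. If there are few generators,
these values have few nonzero coordinates altogether, and the extension problem
takes place in an ordinary product.

\section{Covering a module by proper submodules}

We now carry out this argument with a ring $R$ in place of $\mathbb Z$ and
$\gamma^+$ in place of $\omega_1$. Recall that an $R$-module $E$ is
\emph{injective} if every homomorphism from a
submodule of an $R$-module $X$ to $E$ extends to $X$. We use three standard facts:
every module is contained in an injective module; a product of injective modules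
is injective; and, by Baer's criterion, $E$ is injective if every homomorphism
$I\to E$ from a left ideal $I$ of $R$ extends to $R$. The \emph{support} of an
element $e=(e_\xi)_\xi$ of a product is
$\operatorname{supp}e=\{\xi:e_\xi\ne0\}$.

\begin{lemma}\label{lem:key}
Let $\gamma$ be an infinite cardinal, let $R$ be a ring all of whose left ideals
are $\le\gamma$-generated, and let $M$ be an $R$-module that is not
$\le\gamma$-generated. Then there are proper submodules $K_\xi\subsetneq M$
$(\xi<\gamma^+)$ such that
\[
|\{\xi<\gamma^+: y\notin K_\xi\}|\le\gamma\qquad\text{for each } y\in M .
\]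
\end{lemma}

\begin{proof}
\emph{The chain.} Choose recursively $m_\xi\in M$ $(\xi<\gamma^+)$ with
\[
m_\xi\notin M_\xi:=\sum_{\eta<\xi}Rm_\eta .
\]
This is possible because $M_\xi$ is generated by at most $|\xi|\le\gamma$ elements
and $M$ is not $\le\gamma$-generated. Let $M'=\bigcup_{\xi<\gamma^+}M_\xi$. The
$M_\xi$ increase with $\xi$, and
$M_\xi\ne M'$ since $m_\xi\in M_{\xi+1}\setminus M_\xi$.

\emph{The target.} For each $\xi<\gamma^+$ let $E_\xi$ be an injective module
containing $M'/M_\xi$, and let
\[
P=\Big\{e\in\prod_{\xi<\gamma^+}E_\xi:\ |\operatorname{supp}e|\le\gamma\Big\}.
\]
The support of a sum lies in the union of the supports, and the support of a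
multiple $re$ lies in that of $e$; so $P$ is a submodule of the product.

\emph{$P$ is injective.} Let $I$ be a left ideal of $R$ and $h:I\to P$ a
homomorphism. By hypothesis $I$ is generated by elements $a_j$ $(j\in J)$ with
$|J|\le\gamma$. The set $A=\bigcup_{j\in J}\operatorname{supp}h(a_j)$ is a union
of at most $\gamma$ sets of cardinality at most $\gamma$, so $|A|\le\gamma$. Every
element of $h(I)$ is a finite $R$-linear combination of the $h(a_j)$, so its
support lies in $A$. Hence $h$ maps $I$ into
\[
P_A=\Big\{e\in\prod_{\xi<\gamma^+}E_\xi:\ \operatorname{supp}e\subseteq A\Big\}
\cong\prod_{\xi\in A}E_\xi ,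
\]
which is injective as a product of injective modules, and $P_A\subseteq P$ because
$|A|\le\gamma$. So $h$ extends to a homomorphism $R\to P_A\subseteq P$, and Baer's
criterion applies.

\emph{The map.} Define $f:M'\to\prod_\xi E_\xi$ by $f(m)=(m+M_\xi)_\xi$. Each
$m\in M'$ lies in some $M_\eta$ with $\eta<\gamma^+$, hence in $M_\xi$ for all
$\xi\ge\eta$. So $\operatorname{supp}f(m)\subseteq\{\xi:\xi<\eta\}$ has cardinality
at most $\gamma$, and $f$ maps $M'$ into $P$. As $P$ is injective, $f$ extends to
a homomorphism $g:M\to P$.

\emph{The submodules.} Let $K_\xi=\{y\in M: g(y)_\xi=0\}$. Then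
$K_\xi\cap M'=M_\xi\ne M'$, so $K_\xi\ne M$. For $y\in M$ we have
$\{\xi:y\notin K_\xi\}=\operatorname{supp}g(y)$, which has cardinality at most
$\gamma$.
\end{proof}

The hypothesis on left ideals was used only for the injectivity of $P$, and the
hypothesis on $M$ only to build a chain of length $\gamma^+$.

\begin{proof}[Proof of Theorem~\ref{thm:cof}]
Let $\kappa=|M|$. Since $M$ is not $\le\gamma$-generated, $\kappa\ge\gamma^+$. If
$\kappa=\gamma^+$, then $\operatorname{cf}(\kappa)=\gamma^+$ because successor
cardinals are regular. So let $\kappa>\gamma^+$ and suppose
$\operatorname{cf}(\kappa)\ne\gamma^+$. Take $K_\xi$ $(\xi<\gamma^+)$ as in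
Lemma~\ref{lem:key}. They are proper and $M$ is J\'onsson, so $|K_\xi|<\kappa$ for
every $\xi$.

We claim that there are a set $S\subseteq\gamma^+$ with $|S|=\gamma^+$ and a
cardinal $\lambda<\kappa$ such that $|K_\xi|\le\lambda$ for all $\xi\in S$.
\begin{itemize}
\item If $\operatorname{cf}(\kappa)>\gamma^+$, take $S=\gamma^+$ and
$\lambda=\sup_{\xi<\gamma^+}|K_\xi|$. This is smaller than $\kappa$, as a supremum
of fewer than $\operatorname{cf}(\kappa)$ cardinals smaller than $\kappa$.
\item If $\operatorname{cf}(\kappa)<\gamma^+$, then
$\operatorname{cf}(\kappa)\le\gamma<\kappa$, so $\kappa$ is singular, and there are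
cardinals $\kappa_i<\kappa$ $(i<\operatorname{cf}(\kappa))$ with supremum $\kappa$.
The set $\gamma^+$ is the union of the at most $\gamma$ sets
$\{\xi<\gamma^+:|K_\xi|\le\kappa_i\}$. Since $\gamma^+$ is regular, one of these
sets has cardinality $\gamma^+$. Let $S$ be this set and $\lambda$ the
corresponding $\kappa_i$.
\end{itemize}

Let $y\in M$. At most $\gamma$ indices $\xi$ satisfy $y\notin K_\xi$, while
$|S|=\gamma^+$; so $y\in K_\xi$ for some $\xi\in S$. Therefore
$M=\bigcup_{\xi\in S}K_\xi$ and
\[
\kappa=|M|\le\gamma^+\cdot\lambda<\kappa ,
\]
because $\gamma^+$ and $\lambda$ are both smaller than $\kappa$. This is a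
contradiction.
\end{proof}

The argument gives nothing when $\operatorname{cf}(\kappa)=\gamma^+$. If
$\kappa=\gamma^+$, then $S=\gamma^+$ and $\lambda=\gamma$ satisfy the claim, but
the resulting bound is only $|M|\le\gamma^+=\kappa$. Section~\ref{sec:noncomm}
shows that this case does occur. If $\kappa>\gamma^+$ and
$\operatorname{cf}(\kappa)=\gamma^+$, then the sizes $|K_\xi|$ might be cofinal in
$\kappa$ in such a way that no set $S$ as in the claim exists.

To apply Theorem~\ref{thm:cof} to large modules, note that if $\delta$ is an
infinite cardinal with $|R|\le\delta$, then every left ideal of $R$ is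
$\le\delta$-generated, and every $\le\delta$-generated $R$-module has cardinality
at most $\delta$, since its elements are finite linear combinations of the
generators.

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
Suppose $M$ is a large J\'onsson module over $R$ with
$\operatorname{cf}(|M|)\le|R|$. As $|M|$ is infinite, so is
$\operatorname{cf}(|M|)$, and hence $\gamma:=|R|$ is infinite. By the preceding
paragraph, all left ideals of $R$ are $\le\gamma$-generated, and $M$ is not
$\le\gamma$-generated, because $|M|>\gamma$. Theorem~\ref{thm:cof} gives
$\operatorname{cf}(|M|)=|R|^+>|R|$, a contradiction.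
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comm}]
Let $R$ be commutative. A large J\'onsson $R$-module $M$ with
$\operatorname{cf}(|M|)\le|R|$ is excluded by Corollary~\ref{cor:answer}, and one
with $\operatorname{cf}(|M|)>|R|$ by Proposition~\ref{prop:easy}.
\end{proof}

\section{Arbitrary rings}\label{sec:noncomm}

Proposition~\ref{prop:easy} used that $M[r]$ and $rM$ are submodules, which need
not hold over a noncommutative ring. So the case $\operatorname{cf}(|M|)>|R|$,
which Corollary~\ref{cor:answer} does not exclude, remains possible. It turns out
that Theorem~\ref{thm:cof}, applied twice, determines $|M|$.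

\begin{proof}[Proof of Theorem~\ref{thm:noncomm}, first part]
Let $M$ be a large J\'onsson module over $R$.

\emph{$R$ is infinite.} Suppose $R$ is finite, with Jacobson radical $J$. Then $J$
is a nilpotent two-sided ideal, say $J^n=0$, and the ring $R/J$ is semisimple, so
that every $R/J$-module is a direct sum of simple modules. If $JM=M$, then
$M=J^nM=0$, which is impossible. So $JM$ is a proper submodule, and $M/JM$ is
J\'onsson by Lemma~\ref{lem:basic}(a). As an $R/J$-module it is a direct sum of
simple modules, and by Lemma~\ref{lem:basic}(b) there is only one summand. Thus
$M/JM$ is simple, hence generated by one element, hence finite. But J\'onsson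
modules are infinite.

\emph{$|M|=|R|^+$.} Let $\gamma=|R|$. All left ideals of $R$ are
$\le\gamma$-generated, and therefore also
$\le\gamma^+$-generated. Since $|M|>\gamma$, the module $M$ is not
$\le\gamma$-generated, and Theorem~\ref{thm:cof} gives
$\operatorname{cf}(|M|)=\gamma^+$. If $M$ were not $\le\gamma^+$-generated either,
then Theorem~\ref{thm:cof} with $\gamma^+$ in place of $\gamma$ would give
$\operatorname{cf}(|M|)=\gamma^{++}$, a contradiction. So $M$ is
$\le\gamma^+$-generated, and $|M|\le\gamma^+$. Together with $|M|>\gamma$ this
gives $|M|=\gamma^+$.
\end{proof}

For the converse we construct a module whose submodules form a single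
well-ordered chain, indexed by the ordinals up to $\gamma^+$, with all proper
members of cardinality at most $\gamma$. The plan is to take a vector space with
basis $e_\alpha$ $(\alpha<\gamma^+)$ and to let $\gamma$ operators act so that any
vector with leading basis element $e_\alpha$ can be moved to every vector
involving only earlier basis elements. There are at most $\gamma$ such earlier
vectors, so $\gamma$ operators suffice.

\begin{proof}[Proof of Theorem~\ref{thm:noncomm}, converse]
Let $R=\mathbb F_2\langle t_i:i<\gamma\rangle$ be the free associative algebra on
$\gamma$ generators. There are $\gamma$ words in the $t_i$, and an element of $R$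
is a finite sum of words, so $|R|=\gamma$. Let $V$ be the $\mathbb F_2$-vector
space with basis $\{e_\alpha:\alpha<\gamma^+\}$, and for $\alpha\le\gamma^+$ let
$V_\alpha$ be the span of $\{e_\beta:\beta<\alpha\}$. If $\alpha<\gamma^+$, then
$|\alpha|\le\gamma$ and so $|V_\alpha|\le\gamma$.

Since $R$ is free, any choice of linear maps $t_i:V\to V$ makes $V$ an $R$-module.
We define vectors $t_ie_\alpha\in V_\alpha$ by recursion on $\alpha<\gamma^+$.
Suppose $t_ie_\beta\in V_\beta$ is defined for all $\beta<\alpha$ and
$i<\gamma$. Then each $t_i$ is defined, by linearity, on $V_\alpha$, and
$t_iV_\alpha\subseteq V_\alpha$. The set $V_\alpha\times V_\alpha$ is nonempty and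
has at most $\gamma$ elements; choose a surjection $i\mapsto(w_i,u_i)$ from
$\gamma$ onto it, and put
\[
t_ie_\alpha=u_i-t_iw_i\in V_\alpha .
\]
Then $t_i(e_\alpha+w_i)=u_i$. Since every pair occurs as some $(w_i,u_i)$, we
obtain for every $\alpha<\gamma^+$:
\begin{equation}\label{eq:move}
\text{for all } w,u\in V_\alpha \text{ there is } i<\gamma \text{ with }
t_i(e_\alpha+w)=u .
\end{equation}
(At the start, $V_0=0$ gives $t_ie_0=0$ for all $i$; then $V_1=\{0,e_0\}$, and
$t_ie_1=u_i$ takes both values $0$ and $e_0$.) By construction every $V_\beta$
with $\beta\le\gamma^+$ is a submodule of $V=V_{\gamma^+}$.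

There are no other submodules. Let $N\subseteq V$ be a submodule, let
$0\ne v\in N$, and let $\alpha$ be the largest index of a basis vector occurring
in $v$. Over $\mathbb F_2$ this means $v=e_\alpha+w$ with $w\in V_\alpha$. By
\eqref{eq:move}, every $u\in V_\alpha$ has the form $t_iv$, so
$V_\alpha\subseteq N$. In particular $w\in N$, hence $e_\alpha=v-w\in N$, and so
$v\in V_{\alpha+1}\subseteq N$. Letting $v$ vary, we see that $N$ is the union of
the submodules $V_{\alpha+1}$ obtained in this way. This union is $V_\beta$, where
$\beta$ is the supremum of the ordinals $\alpha+1$ (and $\beta=0$ if $N=0$).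

If $N=V_\beta$ is proper, then $\beta<\gamma^+$ and $|N|\le\gamma$. Since
$|V|=\gamma^+$, the module $V$ is J\'onsson, and it is large because
$|V|=\gamma^+>\gamma=|R|$.
\end{proof}

For this $V$, the submodules $K_\xi=V_\xi$ $(\xi<\gamma^+)$ themselves have the
property in Lemma~\ref{lem:key}: each $y\in V$ lies in some $V_\eta$, $\eta<\gamma^+$,
and in all later ones.

\begin{remark}
Neither of the two hypotheses of Theorem~\ref{thm:cof}, on the left ideals of $R$
and on the generation of $M$, can be omitted. A field of cardinality
$\aleph_2$ is a J\'onsson module over itself whose cardinality has cofinality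
$\aleph_2\ne\aleph_1$, and its ideals are generated by one element. So for
$\gamma=\aleph_0$ one cannot omit that $M$ is not $\le\gamma$-generated.

To see that the condition on left ideals cannot be omitted either, carry out the
construction above with $\aleph_2$ generators $t_i$, and consider the submodule
$W=V_{\omega_2}$ of the resulting $V$. It has cardinality $\aleph_2$. Its proper
submodules are the $V_\beta$ with $\beta<\omega_2$, of cardinality at most
$\aleph_1$, so $W$ is J\'onsson. A countable subset of $W$ lies in $V_\beta$ for
some $\beta<\omega_2$, so $W$ is not $\le\aleph_0$-generated. But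
$\operatorname{cf}(|W|)=\aleph_2\ne\aleph_1$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Some Results On J\'onsson Modules Over A Commutative Ring},
\url{https://faculty.uccs.edu/goman/wp-content/uploads/sites/15/2021/02/Some-results-on-Jonsson-modules-over-a-commutative-ring.pdf}.
\end{thebibliography}

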